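# Words that do not occur in the Thue–Morse word

## Two theorems on non-factors

Write $\Sigma=\{0,1\}$, $\bar 0=1$, $\bar 1=0$. The Thue–Morse word is
$$\boldsymbol t=t_0t_1t_2\cdots=0110100110010110\cdots,$$
where $t_n$ is the number of $1$'s in the binary expansion of $n$, modulo $2$.

**Theorem 1.** The language $\{w\in\{0,1\}^*: w\text{ is not a factor of }\boldsymbol t\}$ is context-free.

**Corollary 1.** This language is an inherently ambiguous context-free language.

The second theorem extends the first to a class of morphisms.

**Theorem 2.** Let $A$ be a finite alphabet, $k\ge 2$, and $h:A^*\to A^*$ a $k$-uniform morphism (that is, $|h(a)|=k$ for every letter $a$) that is injective on $A$. Let $s=h(s)$ be an infinite word and $\mathrm{Fact}(s)$ its set of factors. Assume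

(R) there is $\rho\ge1$ such that for each $u\in\mathrm{Fact}(s)$ with $|u|\ge\rho$, all positions of occurrence of $u$ in $s$ are congruent modulo $k$.

Then $A^*\setminus\mathrm{Fact}(s)$ is context-free.

**Corollary 2.** If $h$ is a primitive $k$-uniform morphism ($k\ge2$), injective on letters, with fixed point $s$, then the set of non-factors of $s$ is context-free.

Theorem 1 answers a question posed in "Combinatorics on Words: Christoffel Words and Repetitions in Words". We first prove Theorem 1 directly, and then turn to Theorem 2, whose proof uses the same mechanism in a setting where no explicit list of forbidden words is at hand.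

## Factors, grammars, morphisms

A **factor** of an infinite word $s=s_0s_1\cdots$ is a finite word $s_is_{i+1}\cdots s_{j-1}$ with $0\le i\le j$. A word $u$ **occurs at $p$** in $s$ if $u=s_p\cdots s_{p+|u|-1}$. A factor of a factor is a factor.

A **context-free grammar** has finitely many nonterminals and finitely many productions $N\to\gamma$, where $\gamma$ is a word in nonterminals and letters. It generates the words of letters derivable from its start symbol. A language is **context-free** if some context-free grammar generates it. Context-free languages are closed under union and concatenation, and every regular language is context-free. A grammar is **unambiguous** if every word of its language has exactly one leftmost derivation. A context-free language is **inherently ambiguous** if no unambiguous grammar generates it. Rampersad showed that the set of non-factors of $\boldsymbol t$ is not an unambiguous context-free language. Together with Theorem 1 this is exactly Corollary 1, so only the theorems remain to be proved.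

We use the **pumping lemma** in this form: an infinite context-free language contains words $uv^ixy^iz$ for all $i\ge0$, for some fixed words with $vy\ne\varepsilon$.

A **morphism** $h$ satisfies $h(uv)=h(u)h(v)$, so it is given by its values on letters. It acts on infinite words letter by letter. It is **primitive** if for some $n$ every $h^n(a)$ contains every letter. The basic example is
$$\mu(0)=01,\qquad \mu(1)=10,\qquad\text{that is, }\mu(a)=a\bar a .$$
It is $2$-uniform and primitive. Appending a digit $0$ to the binary expansion of $n$ does not change the number of $1$'s and appending $1$ changes it by one, so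
$$t_{2n}=t_n,\qquad t_{2n+1}=\overline{t_n},$$
which says $\boldsymbol t=\mu(\boldsymbol t)$. We shall also use the square $\sigma=\mu^2$, so that $\sigma(a)=a\bar a\bar aa$. Unlike $\mu(a)$, the word $\sigma(a)$ begins and ends with $a$.

Condition (R) says that a long enough factor shows where the blocks $h(\text{letter})$ begin. It fails for $A=\{a\}$, $h(a)=a^k$, $s=aaa\cdots$, where every factor occurs everywhere. For $\boldsymbol t$ it will turn out to hold with $k=2$, $\rho=5$.

In the first part, up to the proof of Theorem 1, $\mathrm{Fact}$ means the set of factors of $\boldsymbol t$.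

## Non-prefixes, and the non-factors of length at most five

**Non-prefixes are context-free.** This easier fact also appears among the known results of our source, and it suggests what to try first. A nonempty word $w=w_0w_1\cdots$ is a prefix of $\boldsymbol t$ if and only if $w_0=0$ and the rules $w_{2n}=w_n$, $w_{2n+1}=\overline{w_n}$ hold whenever the indices exist. So $w$ is a non-prefix if and only if $w_0=1$, or $w_{2n}\ne w_n$ for some $n\ge1$, or $w_{2n+1}=w_n$ for some $n\ge 0$. Let $M_a=\{xay:|x|=|y|\}$, generated by $M_a\to a$ and $M_a\to eM_af$ with $e,f\in\Sigma$. Then the set of non-prefixes is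
$$1\Sigma^*\ \cup\ \bigcup_{a\in\Sigma}\big(\Sigma\,M_a\,\bar a\,\Sigma^*\ \cup\ M_a\,a\,\Sigma^*\big).$$
In $\Sigma M_a\bar a\Sigma^*$ the letter $a$ has some index $n\ge1$, it is followed by $n-1$ letters, and then $\bar a$ has index $2n$. In $M_aa\Sigma^*$ the two marked letters have indices $n$ and $2n+1$.

**Where this stops for factors.** If $w$ occurs at $i$, the letter at offset $j$ in $w$ is $t_{i+j}$, and the rule ties it to $t_{2i+2j}$, which would be at offset $i+2j$ of $w$. The number $i$ is unknown, and if $i\ge|w|$ the partner lies outside $w$. A grammar that compares two letters at a guessed pair of positions has nothing to compare.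

**Short words.** All seven words of length at most $2$ are factors. Of length $3$, the words $000$ and $111$ are not factors (Lemma 1 below). Exactly ten words of length $4$ avoid $000$ and $111$, and they all occur: at positions $0,1,2,3,4,5,7,9,10,11$ we read
$$0110,\ 1101,\ 1010,\ 0100,\ 1001,\ 0011,\ 1100,\ 0010,\ 0101,\ 1011 .$$
At length $5$ there are new obstructions: $00100$, $11011$, $01010$, $10101$ do not occur, again by Lemma 1.

A longer example shows the pattern. Could $00110011$ occur at $p$? Since $t_{2n}\neq t_{2n+1}$, two equal adjacent letters must start at an odd position, so $p$ is odd, and the blocks $\mu(\cdot)$ are $\cdots0\,|\,01\,|\,10\,|\,01\,|\,1\cdots$. The incomplete block on the left must be $10$ and that on the right must be $10$. So $\boldsymbol t$ would contain $1\,010\,1$, which is forbidden. On the other hand, both proper factors of length $7$ occur: $0011001=t_5\cdots t_{11}$ and $0110011=t_{20}\cdots t_{26}$. The obstruction is therefore spread over the whole word. Undoing $\mu$ has moved it from length $8$ to length $5$.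

## Parity of positions

From $t_{2n}\ne t_{2n+1}$ we get

(P) if $t_p=t_{p+1}$, then $p$ is odd.

**Lemma 1.**
(a) For $a\in\Sigma$, the words $aaa$, $aa\bar aaa$, $a\bar aa\bar aa$ are not in $\mathrm{Fact}$.
(b) $v\in\mathrm{Fact}$ if and only if $\mu(v)\in\mathrm{Fact}$. If $v$ contains both letters, every occurrence of $\mu(v)$ in $\boldsymbol t$ is at an even position.

*Proof.* (a) If $aaa$ occurred at $p$, then $p$ and $p+1$ would both be odd by (P). If $aa\bar aaa$ occurred at $p$, then $p$ and $p+3$ would both be odd. Suppose $a\bar aa\bar aa$ occurs at $p$. If $p$ is even, then $t_{p/2}t_{p/2+1}t_{p/2+2}=t_pt_{p+2}t_{p+4}=aaa$, which was just excluded. If $p$ is odd, then $t_{p-1}=\overline{t_p}=\bar a$, because $p-1,p$ form a block. Also $t_{p+1}=t_{p+3}=\bar a$. So the three consecutive letters of $\boldsymbol t$ at $\frac{p-1}2,\frac{p+1}2,\frac{p+3}2$ are $\bar a\bar a\bar a$, again excluded.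

(b) If $v$ occurs at $q$, then $\mu(v)$ occurs at $2q$, since $\boldsymbol t=\mu(\boldsymbol t)$. Conversely let $\mu(v)$, with $v=v_0\cdots v_{n-1}$, occur at $p$. If $p$ is even, then $v$ occurs at $p/2$. If $p$ is odd, then for $0\le s\le n-2$ the pair $(t_{p+2s+1},t_{p+2s+2})=(\overline{v_s},v_{s+1})$ starts at an even position, so it is a block $(t_{2q},t_{2q+1})$ and its letters differ. Hence $v_{s+1}=v_s$ for all $s$, and $v=a^n$. This proves the second statement. If $n\ge3$, then $\mu(v)$ contains $a\bar aa\bar aa$, contradicting (a). So $n\le2$, and $v\in\mathrm{Fact}$ because $t_1t_2=11$ and $t_5t_6=00$. $\square$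

**Remark ($\mathrm{Fact}$ itself is not context-free).** First, no nonempty $v$ has all its powers in $\mathrm{Fact}$. Suppose some do, and take $v$ shortest. If $|v|$ is odd, then $v^6$ contains, starting within its first four letters, two equal adjacent letters, because an alternating word of length $5$ is not a factor. The same pair appears $|v|$ letters later, at the other parity, contradicting (P). If $|v|$ is even, let $v'$ be $v$ with its first letter moved to the end. Every occurrence of $v^i$ contains an occurrence of $v^{i-1}$ or of $v'^{\,i-1}$ at an even position. One of the two words, call it $v''$, serves for infinitely many $i$. Reading blocks, $v''=\mu(g)$ and $g^{i-1}\in\mathrm{Fact}$ for infinitely many $i$, hence all powers of $g$ are in $\mathrm{Fact}$. But $|g|=|v|/2$, a contradiction. If now $\mathrm{Fact}$ were context-free, the pumping lemma would give a nonempty word all of whose powers are in $\mathrm{Fact}$. So we cannot hope to get the complement from a grammar for $\mathrm{Fact}$; the non-factors must be generated directly.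

## The forbidden words $c\,\mu^k(x)\,d$

The example $00110011$ suggests pulling obstructions back through $\mu$ until they become short. Read in the other direction, this produces a list.

**Definition.** For $k\ge0$ let
$$F_k=\{c\,\mu^k(x)\,d:\ x\in\{010,101\},\ c,d\in\Sigma,\ c=d\text{ if }k\text{ is even},\ c\ne d\text{ if }k\text{ is odd}\},$$
and $F=\{000,111\}\cup\bigcup_{k\ge0}F_k$.

For instance $F_0=\{00100,11011,01010,10101\}$, and $F_1$ consists of $00110011$, $10110010$, $01001101$, $11001100$.

**Lemma 2.** $w\in\mathrm{Fact}$ if and only if $w$ contains no element of $F$ as a factor.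

*Proof.* **Step 1: no element of $F$ is a factor of $\boldsymbol t$.** For $000$, $111$ and $F_0$ this is Lemma 1(a). Suppose $F_k\cap\mathrm{Fact}=\emptyset$, and let $c\,\mu^{k+1}(x)\,d\in F_{k+1}$ occur at $p$. Put $y=\mu^k(x)$, which contains both letters. By Lemma 1(b) the occurrence of $\mu(y)$ at $p+1$ is at an even position, so $y$ occurs at $(p+1)/2$. The letter before it is $t_{(p-1)/2}=t_{p-1}=\overline{t_p}=\bar c$. The letter after it is $d$, since $d$ is the first letter of the next block. So $\bar c\,\mu^k(x)\,d\in\mathrm{Fact}$. Passing from $c$ to $\bar c$ switches $c=d$ and $c\neq d$, so this word is in $F_k$, a contradiction.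

**Step 2: the short and the alternating words.** We prove by induction on $|w|$ that every $w$ avoiding $F$ is in $\mathrm{Fact}$. If $|w|\le2$, then $w\in\mathrm{Fact}$. If $w$ has no factor $00$ or $11$, then it is alternating, of length at most $4$ since it avoids $01010$ and $10101$. Then $w\in\mathrm{Fact}$, since $t_2\cdots t_5=1010$ and $t_{10}\cdots t_{13}=0101$. From now on $|w|\ge3$ and $w$ contains $00$ or $11$.

**Step 3: $w$ can be cut into blocks of $\mu$.** Call $i$ a *double* if $w_i=w_{i+1}$. We claim that all doubles have the same parity. Otherwise there are consecutive doubles $i<j$ with $j-i$ odd. Put $a=w_i=w_{i+1}$. The word $w_{i+1}\cdots w_j$ is alternating of odd length $j-i$, so it starts and ends with $a$, and $w_{j+1}=w_j=a$. If $j-i=1$, then $w$ contains $aaa$. If $j-i=3$, then $w$ contains $aa\bar aaa$. If $j-i\ge5$, then $w$ contains $a\bar aa\bar aa$. All of these are in $F$, a contradiction.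

Hence we may cut $w$ into consecutive pairs starting at the offsets of the other parity. Each pair consists of two distinct letters, and at most one letter is left over at each end. So $w=e\,\mu(u)\,f$ with $e,f\in\Sigma\cup\{\varepsilon\}$, and $u\ne\varepsilon$ because $|w|\ge3$.

**Step 4: pulling back.** Let $w'=\bar e\,u\,f$, with $\bar\varepsilon=\varepsilon$. Then $|w'|=|e|+|u|+|f|<|w|$. Since $\mu(\bar e)=\bar e e$ and $\mu(f)=f\bar f$ for letters, $w$ is $\mu(w')$ with possibly its first and/or last letter deleted. If $w'$ avoids $F$, then $w'\in\mathrm{Fact}$ by induction, so $\mu(w')\in\mathrm{Fact}$ and $w\in\mathrm{Fact}$, as desired. It remains to show that $w'$ avoids $F$.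

Suppose $w'$ contains $\varphi=c\,\mu^k(x)\,d\in F_k$. Then $w$ contains $\mu(\varphi)=c\,\bar c\,\mu^{k+1}(x)\,d\,\bar d$ without its first and last letters, that is, $\bar c\,\mu^{k+1}(x)\,d$. This is in $F_{k+1}$, a contradiction.

Suppose $w'$ contains $aaa$. If $w'=aaa$, then $w$ would be a factor of $a\bar aa\bar aa\bar a$, hence alternating, which was excluded in Step 2. So some letter of $w'$ follows or precedes this $aaa$. If a letter $b$ follows, $w$ contains $\mu(aaab)$ without its first and last letters, hence $\bar aa\bar aa\bar a\in F_0$. If a letter $b$ precedes, $w$ contains $\mu(baaa)$ without its first and last letters, hence $a\bar aa\bar aa\in F_0$. Both are contradictions. $\square$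

So the non-factors are exactly the words in $\Sigma^*F\Sigma^*$. If $F$ were context-free we would be done.

## Why a grammar for $F$ fails, and what is enough

**$F$ is not context-free.** By the pumping lemma, an infinite context-free language has words of all lengths $\ell+id$, $i\ge0$, for some $\ell$ and some $d\ge1$. The lengths in $F$ are $3$ and $3\cdot2^k+2$, with differences $3\cdot2^k$ that eventually exceed $d$.

We do not need $F$ itself. It suffices to find a context-free $K$ with
$$F\subseteq K\qquad\text{and}\qquad K\cap\mathrm{Fact}=\emptyset .$$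
Then $\Sigma^*K\Sigma^*$ is the set of non-factors. Additional words in $K$ do no harm if they are non-factors. A grammar cannot keep all parts of a long word at the same exponent, but perhaps different exponents make the word a non-factor anyway.

**The letter-by-letter grammar.** The natural candidate, using $\sigma=\mu^2$ so that the condition $c=d$ does not change with the exponent, is
$$N_a\to a,\qquad N_a\to N_aN_{\bar a}N_{\bar a}N_a .$$
It generates all $\sigma^n(a)$ from $N_a$, and $c\,N_0N_1N_0\,c$ generates all $c\,\sigma^n(010)\,c$. But consider $c=0$, and replace the first $N_0$ by $\sigma(0)=0110$ and the remaining $N_1,N_0$ by $1,0$. The result is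
$$0\cdot 0110\cdot 1\cdot 0\cdot 0=00110100=t_{23}t_{24}\cdots t_{30},$$
a factor of $\boldsymbol t$. So this grammar produces factors. The precise fault is that $\sigma^1(0)$ and $\sigma^0(1)$, with different exponents, can stand next to each other inside a factor.

**Cuts that reveal the exponent.** We want to cut words into pieces so that, at each cut, unequal exponents on the two sides are impossible in a factor. The example to look at is a cut $cc\,|\,\bar c\bar c$. Let $\sigma^n(cc\bar c\bar c)$ occur at $p$. Applying Lemma 1(b) $2n$ times, $p=4^nq$ with $cc\bar c\bar c$ occurring at $q$, and $q$ is odd by (P). So the cut is at position $4^n(q+2)$ with $q+2$ odd: its position determines $n$. The next lemma is the rigorous statement for two different exponents.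

**Lemma 3.** Let $x$ end with $cc$ and $y$ begin with $\bar c\bar c$, and let $m,n\ge0$. If $\sigma^m(x)\sigma^n(y)\in\mathrm{Fact}$, then $m=n$.

*Proof.* If $m<n$, put $r=n-m\ge1$. The word contains $\sigma^m(cc)\sigma^n(\bar c)=\sigma^m(cc\,\sigma^r(\bar c))$. Since $\sigma^{r-1}(\bar c)$ begins with $\bar c$, the word $\sigma^r(\bar c)$ begins with $\sigma(\bar c)=\bar ccc\bar c$. So $\sigma^m(cc\bar ccc)\in\mathrm{Fact}$. By Lemma 1(b), applied $2m$ times, $cc\bar ccc\in\mathrm{Fact}$, contradicting Lemma 1(a).

If $m>n$, put $r=m-n\ge1$. The word contains $\sigma^m(c)\sigma^n(\bar c\bar c)=\sigma^n(\sigma^r(c)\,\bar c\bar c)$, and $\sigma^r(c)$ ends with $\sigma(c)=c\bar c\bar cc$. So $\sigma^n(\bar c\bar cc\bar c\bar c)\in\mathrm{Fact}$, hence $\bar c\bar cc\bar c\bar c\in\mathrm{Fact}$, again contradicting Lemma 1(a). $\square$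

## A finite system of pieces with cuts $cc\,|\,\bar c\bar c$

We need finitely many pieces such that $\sigma$ of each piece is a product of pieces, with all cuts of the form $cc\,|\,\bar c\bar c$. Where does $\sigma(w)$ offer such cuts? If $w$ has two equal adjacent letters $z\,z$, then $\sigma(w)$ contains
$$z\bar z\bar z\,z\,|\,z\,\bar z\bar zz .$$
The old boundary, marked here, is a bad place to cut. One letter to its left and one letter to its right there are two good places: $z\bar z\bar z\,|\,zz\,|\,\bar z\bar zz$.

**Definition.** Let $W$ be the set of nonempty binary words of length at most $16$ that contain neither $01010$ nor $10101$. For $w\in W$, cut $w$ between any two equal adjacent letters: $w=r_1r_2\cdots r_q$. Each $r_i$ is alternating, so $|r_i|\le4$, and the last letter $z_i$ of $r_i$ equals the first letter of $r_{i+1}$. Since each $\sigma(a)$ begins and ends with $a$,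
$$\sigma(w)=B_1\,(z_1z_1)\,B_2\,(z_2z_2)\cdots(z_{q-1}z_{q-1})\,B_q, \tag{1}$$
where $B_i$ is $\sigma(r_i)$ with its first letter deleted if $i>1$ and its last letter deleted if $i<q$. For $q=1$, $B_1=\sigma(w)$. Let $w_1,\dots,w_m$ be the factors on the right of (1), in order.

Examples: $w=00$ gives $\sigma(00)=011\,|\,00\,|\,110$. The word $w=010$ has $q=1$ and $w_1=\sigma(010)=011010010110$. This word in turn is cut as $01|1010|0101|10$, and $\sigma$ of it is
$$0110100\,|\,11\,|\,00101101001011\,|\,00\,|\,11010010110100\,|\,11\,|\,0010110 .$$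

**Check 1: each $w_j$ is in $W$.** This makes the system closed. It is clear for $z_iz_i$. Each $B_i$ is a factor of $\sigma(r_i)$, which has length between $4$ and $16$, with at most two letters removed. So $B_i$ is nonempty of length at most $16$. In each block $\sigma(a)=a\bar a\bar aa$ the two middle letters are equal, so an alternating factor of $\sigma(r_i)$ cannot contain both of them. It therefore lies within the last two letters of one block and the first two of the next, and has length at most $4$. So $B_i$ contains neither $01010$ nor $10101$.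

**Check 2: every junction is good.** We claim that at each junction $w_j|w_{j+1}$, for some letter $c$, $w_j$ ends with $cc$ and $w_{j+1}$ begins with $\bar c\bar c$. For $i<q$, $r_i$ ends with $z_i$, so $B_i$ ends with what is left of $\sigma(z_i)=z_i\bar z_i\bar z_iz_i$ after deleting its last letter and possibly its first. In either case $B_i$ ends with $\bar z_i\bar z_i$. Likewise $r_{i+1}$ begins with $z_i$, so $B_{i+1}$ begins with $\bar z_i\bar z_i$. Between them stands $z_iz_i$.

**Grammar.** Take nonterminals $[w]$ for $w\in W$, with productions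
$$[w]\to w,\qquad [w]\to[w_1][w_2]\cdots[w_m]\quad\text{(decomposition (1) of }\sigma(w)).$$
Let $L([w])$ be the language generated from $[w]$.

**Lemma 4.** $\sigma^n(w)\in L([w])$ for all $n\ge0$, and $L([w])\cap\mathrm{Fact}\subseteq\{\sigma^n(w):n\ge0\}$.

*Proof.* The first claim says that the grammar makes everything we want. Use induction on $n$, for all $w$ simultaneously. For $n=0$ use $[w]\to w$. For the step, $\sigma^{n+1}(w)=\sigma^n(\sigma(w))=\sigma^n(w_1)\cdots\sigma^n(w_m)$, and $\sigma^n(w_j)\in L([w_j])$.

The second claim says that everything else it makes is a non-factor. Use induction on the length of a derivation of $u\in L([w])\cap\mathrm{Fact}$. If the first production is $[w]\to w$, then $u=w=\sigma^0(w)$. Otherwise $u=u_1\cdots u_m$ with $u_j\in L([w_j])$ via shorter derivations. Each $u_j$ is a factor of $u$, so $u_j\in\mathrm{Fact}$, and by induction $u_j=\sigma^{n_j}(w_j)$. Since $u_ju_{j+1}=\sigma^{n_j}(w_j)\sigma^{n_{j+1}}(w_{j+1})$ is in $\mathrm{Fact}$, Check 2 and Lemma 3 give $n_j=n_{j+1}$. So all $n_j$ equal some $n$, and $u=\sigma^n(w_1\cdots w_m)=\sigma^{n+1}(w)$.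 $\square$

## Proof of Theorem 1

The words $010$, $101$, $\mu(010)=011001$, $\mu(101)=100110$ are in $W$. Let
$$K=\{000,111\}\ \cup\bigcup_{x\in\{010,101\}}\ \bigcup_{c\in\Sigma}\Big(c\,L([x])\,c\ \cup\ c\,L([\mu(x)])\,\bar c\Big).$$
By the closure properties $K$ is context-free, and so is $\Sigma^*K\Sigma^*$. We show $\Sigma^*\setminus\mathrm{Fact}=\Sigma^*K\Sigma^*$.

**Step 1: every non-factor is in $\Sigma^*K\Sigma^*$.** By Lemma 4, $c\,\mu^{2n}(x)\,c=c\,\sigma^n(x)\,c\in K$ and $c\,\mu^{2n+1}(x)\,\bar c=c\,\sigma^n(\mu(x))\,\bar c\in K$. So $F\subseteq K$. By Lemma 2 every non-factor is in $\Sigma^*F\Sigma^*\subseteq\Sigma^*K\Sigma^*$.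

**Step 2: no word of $\Sigma^*K\Sigma^*$ is a factor.** As $\mathrm{Fact}$ is closed under taking factors, it suffices that $K\cap\mathrm{Fact}=\emptyset$. The words $000$, $111$ are not factors. If $cuc\in\mathrm{Fact}$ with $u\in L([x])$, then $u\in\mathrm{Fact}$, so $u=\sigma^n(x)=\mu^{2n}(x)$ by Lemma 4. Then $cuc\in F_{2n}$, contradicting Lemma 2. If $cu\bar c\in\mathrm{Fact}$ with $u\in L([\mu(x)])$, then $u=\sigma^n(\mu(x))=\mu^{2n+1}(x)$ and $cu\bar c\in F_{2n+1}$, again contradicting Lemma 2. $\square$

With Rampersad's result this also proves Corollary 1.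

## From $\mu$ to uniform morphisms: residues instead of parity

Now let $A,k,h,s,\rho$ be as in Theorem 2, and let $\mathrm{Fact}$ be the set of factors of $s$.

*Theorem 2 applies to $\boldsymbol t$.* Take $h=\mu$, $k=2$, $\rho=5$. By Lemma 1(a) every factor of length $5$ contains $00$ or $11$, and by (P) this fixes the parity of its position. So (R) holds, and Theorem 2 contains Theorem 1.

Part of the argument above does not carry over as it stands. In Lemma 2, a single letter sticking out of a block determined the block, so the pull-back of $c\,\mu(y)\,d$ was unique: $\bar c\,y\,d$. For general $h$ it need not be. With $h(0)=01$, $h(1)=00$, a letter $0$ at the start of an incomplete right-hand block is compatible with both letters. We shall have to remember the set of compatible letters. There are only finitely many subsets of $A$, so a grammar can do this.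

**Definition.** For $u\in\mathrm{Fact}$ with $|u|\ge\rho$, let $\mathrm{res}(u)\in\mathbb Z/k$ be the common class of its positions, which exists by (R). If $v\in\mathrm{Fact}$ contains $u$ at offset $e$, then $\mathrm{res}(u)\equiv\mathrm{res}(v)+e$.

For $\boldsymbol t$: $\mathrm{res}(00110)=1$, since $00$ starts at odd positions only.

We use constantly that $h$, being uniform and injective on letters, can be read backwards. Since $s=h^n(s)$ is a concatenation of blocks $h^n(s_i)$, a word $h^n(v)$ occurring at a position $k^nq$ forces $h^n(s_{q+i})=h^n(v_i)$ for each $i$. So $v$ occurs at $q$. Here $h^n$ is injective on words, because equal images have equal lengths and equal blocks.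

**Lemma 5.** (i) If $u\in\mathrm{Fact}$, $|u|\ge\rho$, and $h^n(u)$ occurs in $s$ at $p$, then $k^n\mid p$ and $u$ occurs at $p/k^n$. In particular $\mathrm{res}(h^n(u))=0$ for $n\ge1$.
(ii) If $v$ has a factor $y\in\mathrm{Fact}$ with $|y|\ge\rho$, and $h^m(v)\in\mathrm{Fact}$, then $v\in\mathrm{Fact}$.

*Proof.* (i) Induction on $n$; $n=0$ is trivial. Let $n\ge1$. The word $u$ occurs at some $q$, so $h^n(u)$ occurs at $k^nq$, which is divisible by $k$. By (R), $\mathrm{res}(h^n(u))=0$, and so $p=kp'$. Reading backwards, $h^{n-1}(u)$ occurs at $p'$. By induction $k^{n-1}\mid p'$ and $u$ occurs at $p'/k^{n-1}=p/k^n$.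

(ii) Let $h^m(v)$ occur at $p$, and let $y$ be at offset $e$ in $v$. Then $h^m(y)$ occurs at $p+k^me$. By (i), $k^m$ divides $p+k^me$, hence $k^m\mid p$. Reading backwards, $v$ occurs at $p/k^m$. $\square$

**Definition.** For $Z\in\mathrm{Fact}$ with $|Z|\ge\rho$, an offset $p$ in $Z$ is *aligned* if $\mathrm{res}(Z)+p\equiv0\pmod k$. Let
$$\mathcal P=\{z\in\mathrm{Fact}:\rho\le|z|\le2\rho+1\},\qquad \Lambda=2\rho+2 .$$

The good cuts are now the non-aligned ones; for $\boldsymbol t$ the cut in $cc\,|\,\bar c\bar c$ was at an odd position. For every $Z$ as above we fix a decomposition $Z=z_1\cdots z_m$ with all $z_i\in\mathcal P$ and no inner division point aligned, as follows. If $|Z|\le2\rho+1$, take $m=1$. Otherwise $|Z|\ge2\rho+2$. As $k\ge2$, at least one of the consecutive offsets $\rho,\rho+1$ is non-aligned. Cut there. The prefix is in $\mathcal P$. At least $\rho+1$ letters remain, and we continue with the remainder. Its aligned offsets are those of $Z$, since residues shift with the offset. If $|Z|\ge\Lambda$, then $m\ge2$. For consecutive pieces $y,z$ of such a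 decomposition,
$$\mathrm{res}(z)\equiv\mathrm{res}(y)+|y|\not\equiv0 .$$

Example for $\boldsymbol t$ with $\rho=5$: the prefix $Z=011010011001$ has residue $0$, offset $5$ is non-aligned, and $Z=01101\,|\,0011001$.

**Lemma 6.** If $y,z$ are consecutive pieces of a decomposition and $h^m(y)h^n(z)\in\mathrm{Fact}$, then $m=n$.

*Proof.* If $m<n$, apply Lemma 5(ii) to $v=y\,h^{n-m}(z)$, which contains $y$, and $h^m(v)=h^m(y)h^n(z)\in\mathrm{Fact}$. So $v\in\mathrm{Fact}$. In an occurrence of $v$, the word $y$ is at a position in the class $\mathrm{res}(y)$, and $h^{n-m}(z)$ is at a position in the class $\mathrm{res}(y)+|y|$, which must be $\mathrm{res}(h^{n-m}(z))=0$. This contradicts $\mathrm{res}(y)+|y|\not\equiv0$.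

If $m>n$, apply Lemma 5(ii) to $v=h^{m-n}(y)\,z$, which contains $z$. So $v\in\mathrm{Fact}$. Any occurrence of $v$ is at a position $\equiv\mathrm{res}(h^{m-n}(y))=0$, and $k$ divides $|h^{m-n}(y)|$, so $z$ is at a position $\equiv0$ and $\mathrm{res}(z)=0$, a contradiction. $\square$

## Incomplete blocks at the two ends

Pulling back a word repeatedly leaves an incomplete block at each end at each level. This section records what these remnants say about the neighboring letters.

**Definition.** Let $n\ge1$ and $X=(x_0,\dots,x_{n-1})$ be words with $1\le|x_0|\le k$ and $|x_j|\le k-1$ for $j\ge1$. Put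
$$\hat X=x_0\,h(x_1)\cdots h^{n-1}(x_{n-1}),\qquad S(X)=\{a\in A:\hat X\text{ is a suffix of }h^n(a)\}.$$
Symmetrically, for $Y=(y_0,\dots,y_{n-1})$ with the same length conditions, put
$$\hat Y=h^{n-1}(y_{n-1})\cdots h(y_1)\,y_0,\qquad T(Y)=\{b\in A:\hat Y\text{ is a prefix of }h^n(b)\}.$$

The lengths satisfy
$$1\le|\hat X|,|\hat Y|\le k+(k-1)(k+\dots+k^{n-1})=k^n .$$

The sets can be computed one level at a time. If $n\ge2$ and $X'=(x_0,\dots,x_{n-2})$, $Y'=(y_0,\dots,y_{n-2})$, then
$$S(X)=\{a:\ h(a)\in A^*a'x_{n-1}\text{ for some }a'\in S(X')\}, \tag{2}$$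
$$T(Y)=\{b:\ h(b)\in y_{n-1}b'A^*\text{ for some }b'\in T(Y')\}. \tag{3}$$

*Proof of (2) and (3).* We have $\hat X=\hat X'h^{n-1}(x_{n-1})$ with $1\le|\hat X'|\le k^{n-1}$. Since $|x_{n-1}|\le k-1$, we can write $h(a)=\cdots a'q$ with $a'\in A$ and $|q|=|x_{n-1}|$. Then $h^n(a)=h^{n-1}(h(a))$ ends with $h^{n-1}(a')h^{n-1}(q)$. So $\hat X$ is a suffix of $h^n(a)$ if and only if $h^{n-1}(q)=h^{n-1}(x_{n-1})$, that is, $q=x_{n-1}$ by injectivity, and $\hat X'$ is a suffix of $h^{n-1}(a')$, that is, $a'\in S(X')$. For (3), $\hat Y=h^{n-1}(y_{n-1})\hat Y'$. Write $h(b)=qb'\cdots$ with $|q|=|y_{n-1}|$. Then $\hat Y$ is a prefix of $h^n(b)$ if and only if $q=y_{n-1}$ and $\hat Y'$ is a prefix of $h^{n-1}(b')$. $\square$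

Example with $h=\mu$: for $X=(1,1)$ we have $\hat X=1\,\mu(1)=110$. This is a suffix of $\sigma(0)=0110$ and not of $\sigma(1)=1001$, so $S(X)=\{0\}$. From (2): $S((1))=\{0\}$, and $\mu(a)$ ends with $0\cdot1$ only for $a=0$. For $X=(1,0)$, $\hat X=101$ and $S(X)=\emptyset$.

## The grammar for Theorem 2

The nonterminals are a start symbol $I$ and $[z]$, $[z,S]_{\mathrm L}$, $[z,T]_{\mathrm R}$ for $z\in\mathcal P$ and $S,T\subseteq A$. The symbol $[z]$ is meant to produce $h^n(z)$; $[z,S]_{\mathrm L}$ is meant to produce $\hat Xh^n(z)$ with $S(X)\subseteq S$; $[z,T]_{\mathrm R}$ is meant to produce $h^n(z)\hat Y$ with $T(Y)\subseteq T$. The productions are: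

1. $[z]\to z$, and $[z]\to[z_1]\cdots[z_m]$ for the decomposition $z_1\cdots z_m$ of $h(z)$.
2. $[z,S]_{\mathrm L}\to x\,h(z)$ for $1\le|x|\le k$ with $\{a:h(a)\in A^*x\}\subseteq S$. Mirror image: $[z,T]_{\mathrm R}\to h(z)\,x$ for $1\le|x|\le k$ with $\{b:h(b)\in xA^*\}\subseteq T$.
3. $[z,S]_{\mathrm L}\to[z_1,S']_{\mathrm L}[z_2]\cdots[z_m]$ whenever $|x|\le k-1$, $x\,h(z)\in\mathrm{Fact}$ has decomposition $z_1\cdots z_m$, and $\{a:h(a)\in A^*S'x\}\subseteq S$.
4. The mirror image of 3: $[z,T]_{\mathrm R}\to[z_1]\cdots[z_{m-1}][z_m,T']_{\mathrm R}$ whenever $|x|\le k-1$, $h(z)\,x\in\mathrm{Fact}$ has decomposition $z_1\cdots z_m$, and $\{b:h(b)\in xT'A^*\}\subseteq T$.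
5. $I\to[z_1,S]_{\mathrm L}[z_2]\cdots[z_{m-1}][z_m,T]_{\mathrm R}$ whenever $u\in\mathrm{Fact}$, $\Lambda\le|u|<k(\Lambda+2)$, $u$ has decomposition $z_1\cdots z_m$ (so $m\ge2$), and $aub\notin\mathrm{Fact}$ for all $a\in S$, $b\in T$.
6. $I\to w$ for each $w\notin\mathrm{Fact}$ with $|w|<k(\Lambda+2)$.

All words involved have bounded length, so there are finitely many productions. We shall show
$$A^*\setminus\mathrm{Fact}=A^*L(I)A^*, \tag{4}$$
which proves Theorem 2.

## The grammar produces no factor

This half of (4) says $L(I)\cap\mathrm{Fact}=\emptyset$; then $A^*L(I)A^*\cap\mathrm{Fact}=\emptyset$ as well.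

**Lemma 7.** If $g\in L([z])\cap\mathrm{Fact}$, then $g=h^n(z)$ for some $n\ge0$.

*Proof.* Induction on the length of a derivation. If the first production is $[z]\to z$, then $n=0$. Otherwise $g=g_1\cdots g_m$ with $g_i\in L([z_i])$ by shorter derivations, where $z_1\cdots z_m$ is the decomposition of $h(z)$. Each $g_i$ is in $\mathrm{Fact}$, so $g_i=h^{n_i}(z_i)$. Since $h^{n_i}(z_i)h^{n_{i+1}}(z_{i+1})\in\mathrm{Fact}$, Lemma 6 gives $n_i=n_{i+1}$. So all $n_i$ equal some $n'$, and $g=h^{n'}(z_1\cdots z_m)=h^{n'+1}(z)$. $\square$

**Lemma 8.** If $g\in L([z,S]_{\mathrm L})\cap\mathrm{Fact}$, then $g=\hat Xh^n(z)$ for some $X$ of length $n\ge1$ with $S(X)\subseteq S$. If $g\in L([z,T]_{\mathrm R})\cap\mathrm{Fact}$, then $g=h^n(z)\hat Y$ for some $Y$ of length $n\ge1$ with $T(Y)\subseteq T$.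

*Proof.* Induction on the length of a derivation. For the left statement, production 2 gives $g=x\,h(z)$. Take $n=1$, $X=(x)$; then $S(X)=\{a:h(a)\in A^*x\}\subseteq S$. If the first production is 3, then $g=g_1\cdots g_m$ with all $g_i\in\mathrm{Fact}$. By induction $g_1=\hat X'h^{n_1}(z_1)$ with $X'$ of length $n_1\ge1$ and $S(X')\subseteq S'$. By Lemma 7, $g_i=h^{n_i}(z_i)$ for $i\ge2$. Each $h^{n_i}(z_i)h^{n_{i+1}}(z_{i+1})$ is a factor of $g$, so it is in $\mathrm{Fact}$, and Lemma 6 makes all $n_i$ equal, say to $n'$. Hence
$$g=\hat X'h^{n'}(z_1\cdots z_m)=\hat X'h^{n'}(x\,h(z))=\hat Xh^{n'+1}(z)$$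
with $X=(X',x)$, that is, $X'$ with the entry $x$ appended. Its length is $n'+1$, and $|x|\le k-1$ as required. By (2), $S(X)\subseteq\{a:h(a)\in A^*S'x\}\subseteq S$.

For the right statement, the mirror image of production 2 gives $g=h(z)x$, $n=1$, $Y=(x)$, $T(Y)\subseteq T$. If the first production is 4, then $g=g_1\cdots g_m$, $g_i=h^{n_i}(z_i)$ for $i<m$ by Lemma 7, and $g_m=h^{n_m}(z_m)\hat Y'$ with $Y'$ of length $n_m\ge 1$ and $T(Y')\subseteq T'$ by induction. As before all $n_i$ equal some $n'$, so $g=h^{n'}(h(z)\,x)\hat Y'=h^{n'+1}(z)\hat Y$ with $Y=(Y',x)$, and $T(Y)\subseteq\{b:h(b)\in xT'A^*\}\subseteq T$ by (3). $\square$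

**Soundness.** Suppose $\omega\in L(I)\cap\mathrm{Fact}$. Production 6 yields only non-factors, so the derivation starts with production 5. By Lemmas 7 and 8, $\omega$ is the product of $\hat Xh^{n_1}(z_1)$, the words $h^{n_i}(z_i)$ for $1<i<m$, and $h^{n_m}(z_m)\hat Y$, where $X$ has length $n_1\geq 1$ and $Y$ has length $n_m\geq 1$. Lemma 6, applied to consecutive pieces of $u$, makes all exponents equal to one $n\ge1$. So
$$\omega=\hat X\,h^n(u)\,\hat Y,\qquad S(X)\subseteq S,\quad T(Y)\subseteq T .$$
Consider an occurrence of $\omega$ in $s$. By Lemma 5(i), $h^n(u)$ is there at a position $qk^n$, with $u$ occurring at $q$. Since $|\hat X|\ge1$, we have $q\ge1$. Since $|\hat X|\le k^n$, the word $\hat X$ is a suffix of the block $h^n(a)$ with $a=s_{q-1}$, so $a\in S(X)\subseteq S$. Likewise $1\le|\hat Y|\le k^n$ shows that $\hat Y$ is a prefix of $h^n(b)$ with $b=s_{q+|u|}$, so $b\in T(Y)\subseteq T$. But $aub=s_{q-1}\cdots s_{q+|u|}\in\mathrm{Fact}$, contradicting the condition in production 5.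

## Every non-factor contains a word of the grammar

Every non-factor contains a minimal one, namely a shortest factor of it that is not in $\mathrm{Fact}$. So let $w\notin\mathrm{Fact}$ have all its proper factors in $\mathrm{Fact}$. We show $w\in L(I)$. By production 6 we may assume $|w|\ge k(\Lambda+2)$.

**Step 1: the first pull-back.** Here $w$ itself has no residue, so we use its interior. Write $w=\alpha v\beta$ with $\alpha,\beta\in A$. Then $v\in\mathrm{Fact}$ and $|v|\ge k(\Lambda+2)-2\ge\rho$. Call an offset $p$ of $w$ aligned if $\mathrm{res}(v)+p-1\equiv0$; note that offset $p$ of $w$ is offset $p-1$ of $v$. The first aligned offset $p_1\ge1$ is at most $k$, and the last aligned offset $p_2\le|w|-1$ is at least $|w|-k$. Since $|w|\ge2k$, $p_1\le p_2$. The part of $w$ between $p_1$ and $p_2$ lies in $v$. In an occurrence of $v$ in $s=h(s)$ it starts and ends at multiples of $k$, so it is $h(u_1)$ with $u_1\in\mathrm{Fact}$. Hence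
$$w=x_0\,h(u_1)\,y_0,\qquad 1\le|x_0|,|y_0|\le k,\qquad |u_1|\ge\frac{|w|-2k}{k}\ge\Lambda .$$

**Step 2: further pull-backs.** As long as $|u_j|\ge k(\Lambda+2)$, use $\mathrm{res}(u_j)$ in the same way. The first aligned offset $\ge0$ of $u_j$ is at most $k-1$, and the last one $\le|u_j|$ is at least $|u_j|-(k-1)$. So
$$u_j=x_j\,h(u_{j+1})\,y_j,\qquad |x_j|,|y_j|\le k-1,\quad u_{j+1}\in\mathrm{Fact},\quad |u_{j+1}|\ge\frac{|u_j|-2(k-1)}k\ge\Lambda .$$
The lengths decrease. Stop at the first $n\ge1$ with $|u_n|<k(\Lambda+2)$, and put $u=u_n$, so $\Lambda\le|u|<k(\Lambda+2)$. Substituting successively,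
$$w=\hat X\,h^n(u)\,\hat Y,\qquad X=(x_0,\dots,x_{n-1}),\quad Y=(y_0,\dots,y_{n-1}).$$

**Step 3: production 5 applies to $u$ with $S=S(X)$, $T=T(Y)$.** Suppose $a\in S(X)$, $b\in T(Y)$ and $aub\in\mathrm{Fact}$. Then $h^n(aub)=h^n(a)h^n(u)h^n(b)\in\mathrm{Fact}$ contains $\hat Xh^n(u)\hat Y=w$, a contradiction. So production 5 is available:
$$I\to[z_1,S(X)]_{\mathrm L}[z_2]\cdots[z_{m-1}][z_m,T(Y)]_{\mathrm R},\qquad u=z_1\cdots z_m .$$

**Step 4: the middle pieces.** We have $[z]\Rightarrow^*h^n(z)$ for all $z\in\mathcal P$ and $n\ge0$. For $n=0$ use $[z]\to z$. For the step, use $[z]\to[z_1]\cdots[z_m]$ and $h^{n+1}(z)=h^n(z_1)\cdots h^n(z_m)$, where here $z_1\cdots z_m$ is the decomposition of $h(z)$.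

**Step 5: the end pieces.** It remains to derive $\hat Xh^n(z_1)$ from $[z_1,S(X)]_{\mathrm L}$ and $h^n(z_m)\hat Y$ from $[z_m,T(Y)]_{\mathrm R}$. Production 3 may be used only when $x\,h(z)$ is a factor, so this has to be carried through the induction.

**Lemma 9.** Let $z\in\mathcal P$. If
$$x_j\,h(x_{j+1})\cdots h^{n-1-j}(x_{n-1})\,h^{n-j}(z)\in\mathrm{Fact}\qquad\text{for }1\le j\le n-1,$$
then $[z,S(X)]_{\mathrm L}\Rightarrow^*\hat Xh^n(z)$. If
$$h^{n-j}(z)\,h^{n-1-j}(y_{n-1})\cdots h(y_{j+1})\,y_j\in\mathrm{Fact}\qquad\text{for }1\le j\le n-1,$$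
then $[z,T(Y)]_{\mathrm R}\Rightarrow^*h^n(z)\hat Y$.

*Proof.* Induction on $n$. For $n=1$, $S(X)=\{a:h(a)\in A^*x_0\}$, and production 2 gives $x_0h(z)=\hat Xh(z)$.

Let $n\ge2$. The case $j=n-1$ of the hypothesis says $x_{n-1}h(z)\in\mathrm{Fact}$. Let $z_1\cdots z_m$ be its decomposition. By (2), $\{a:h(a)\in A^*S(X')x_{n-1}\}=S(X)$, so production 3 applies with $x=x_{n-1}$, $S'=S(X')$, $S=S(X)$:
$$[z,S(X)]_{\mathrm L}\to[z_1,S(X')]_{\mathrm L}[z_2]\cdots[z_m].$$
The hypothesis holds for $X'$ and $z_1$. For $1\le j\le n-2$ the required word is $x_jh(x_{j+1})\cdots h^{n-2-j}(x_{n-2})\,h^{n-1-j}(z_1)$. Since $z_1$ is a prefix of $x_{n-1}h(z)$, it is a prefix of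
$$x_jh(x_{j+1})\cdots h^{n-2-j}(x_{n-2})\,h^{n-1-j}(x_{n-1}h(z)),$$
which is the given word for $j$, a factor. So by induction $[z_1,S(X')]_{\mathrm L}\Rightarrow^*\hat X'h^{n-1}(z_1)$, and by Step 4 $[z_i]\Rightarrow^*h^{n-1}(z_i)$ for $i\ge2$. Altogether
$$[z,S(X)]_{\mathrm L}\Rightarrow^*\hat X'h^{n-1}(x_{n-1}h(z))=\hat Xh^n(z).$$

The right statement is proved in the same way. For $n=1$ use the mirror image of production 2. For $n\ge2$ let $z_1\cdots z_m$ be the decomposition of $h(z)y_{n-1}\in\mathrm{Fact}$. By (3), production 4 applies with $x=y_{n-1}$, $T'=T(Y')$, $T=T(Y)$. The word required for $Y'$, $z_m$ and $j$ is $h^{n-1-j}(z_m)h^{n-2-j}(y_{n-2})\cdots y_j$, which is a suffix of the given word for $j$, because $z_m$ is a suffix of $h(z)y_{n-1}$. So we derive $h^{n-1}(h(z)y_{n-1})\hat Y'=h^n(z)\hat Y$. $\square$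

For $z_1$, the first piece of $u$, the hypothesis of Lemma 9 holds. Indeed, unfolding $u_j=x_jh(u_{j+1})y_j$ down to $u_n=u$ shows that $u_j$ begins with $x_jh(x_{j+1})\cdots h^{n-1-j}(x_{n-1})h^{n-j}(u)$, and $u$ begins with $z_1$. So the words in question are prefixes of $u_j\in\mathrm{Fact}$. Likewise, for $z_m$ the words in question are suffixes of $u_j$. With Steps 3 and 4 we obtain
$$I\Rightarrow^*\hat Xh^n(z_1)\,h^n(z_2)\cdots h^n(z_{m-1})\,h^n(z_m)\hat Y=\hat Xh^n(u)\hat Y=w .$$

So every minimal non-factor is in $L(I)$, and every non-factor is in $A^*L(I)A^*$. Together with soundness this is (4), and Theorem 2 is proved. $\square$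

## Primitive morphisms satisfy (R) or have periodic fixed points

We prove Corollary 2. Let $h$ be primitive, $k$-uniform with $k\ge2$, and injective on letters, and let $s=h(s)$.

**Step 1: the periodic case.** If $s$ is ultimately periodic, then $\mathrm{Fact}(s)$ is regular: take a path of states for the preperiod that leads into a cycle for the period, with all states initial and final. Regular languages are closed under complement, so the set of non-factors is regular, hence context-free.

**Step 2: the aperiodic case.** Here we verify (R), using Mossé's theorem (*Puissances de mots et reconnaissabilité des points fixes d'une substitution*, Theoret. Comput. Sci. 99 (1992)). It says that for a primitive morphism with aperiodic fixed point $s$ there is $\ell$ such that, with $E=\{|h(s_0\cdots s_{q-1})|:q\ge0\}$,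
$$i\in E\ \text{ and }\ s_{i-\ell}\cdots s_{i+\ell}=s_{j-\ell}\cdots s_{j+\ell}\quad\text{imply}\quad j\in E .$$
Since $h$ is $k$-uniform, $E=k\mathbb N$. Let $\rho=2\ell+k+1$, and let $u$ with $|u|\ge\rho$ occur at $i$ and at $j$. Among the $k$ consecutive integers $\ell,\dots,\ell+k-1$ there is $p$ with $k\mid i+p$. The window of radius $\ell$ about offset $p$ covers the offsets from $p-\ell\ge0$ to $p+\ell\le2\ell+k-1<\rho$, so it lies inside $u$. It reads the same word around $i+p$ and around $j+p$. Since $i+p\in E$, also $j+p\in E$, that is, $k\mid j+p$. Hence $i\equiv j\pmod k$, which is (R), and Theorem 2 applies. $\square$
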